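# Edge colorings and odd ears: $\chi'(G)=\lceil\chi'_f(G)\rceil$ when $\beta(\hat G)\le 3$

## 1. Bipartite graphs, and the chain that closes up

Graphs are finite and loopless, and parallel edges are allowed. A *coloring* is a proper edge-coloring, so each color class is a matching. $\chi'(G)$ is the least number of colors, $\Delta(G)$ is the maximum degree, and $d(w)$ is the degree of $w$ in $G$. If some edges are colored, $\mathrm{miss}(w)$ is the set of colors that appear on no edge at $w$.

There is one class of graphs for which the chromatic index is no mystery.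

**Proposition 1 (König).** If $G$ is bipartite, then $\chi'(G)=\Delta(G)$.

*Proof.* Clearly $\chi'(G)\ge\Delta(G)=:r$. We color with $r$ colors by induction on $|E(G)|$. Let $e=uv$, and color $G-e$ with $r$ colors. Each of $u,v$ meets at most $r-1$ colored edges, so there are $\alpha\in\mathrm{miss}(u)$ and $\beta\in\mathrm{miss}(v)$. If $u$ and $v$ miss a common color, give it to $e$. Otherwise $\alpha\ne\beta$, $u$ has a $\beta$-edge and $v$ has an $\alpha$-edge. The edges colored $\alpha$ or $\beta$ form a graph of maximum degree at most $2$, in which $u$ has degree $1$. So the component of $u$ is a path starting at $u$ with a $\beta$-edge; call it the $(\alpha,\beta)$-*chain* from $u$. Suppose $v$ is on it. Since $v$ misses $\beta$, $v$ is the other end and the last edge has color $\alpha$. Hence the chain has even length, and together with $e$ it is an odd cycle, which a bipartite graph does not have. So $v$ is not on the chain. Swap $\alpha$ and $\beta$ along it. Now $u$ misses $\beta$, $v$ still misses $\beta$, and $e$ can be colored $\beta$. $\square$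

What changes in general? Only one sentence fails, the one that excludes the odd cycle. Let us record what the argument gives without it.

**Lemma 2 (closed chains).** Let $G$ not be $r$-colorable, and let $G-e$ have an $r$-coloring, where $e=uv$. Then $\mathrm{miss}(u)\cap\mathrm{miss}(v)=\emptyset$. Let $\alpha\in\mathrm{miss}(u)$ and $\beta\in\mathrm{miss}(v)$. Then the $(\alpha,\beta)$-chain from $u$ ends at $v$, has even length, and together with $e$ forms an odd cycle $C_{\alpha\beta}$ of length at least $3$.

*Proof.* A common missing color could be given to $e$. If the chain from $u$ did not end at $v$, then $v$ would not be on it (as $v$ misses $\beta$, it could only be an end), and swapping would free $\beta$ at both $u$ and $v$. So it ends at $v$, it starts with a $\beta$-edge and ends with an $\alpha$-edge, and its even length is at least $2$. $\square$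

So every obstruction to coloring carries odd cycles. The topic of this lecture is what happens if the graph has odd cycles, but they can be entangled only a little.

## 2. The fractional index, odd ears, and the theorem

The *fractional chromatic index* $\chi'_f(G)$ is the minimum of $\sum_M\lambda_M$ over nonnegative weightings $\lambda$ of the matchings of $G$ with $\sum_{M\ni e}\lambda_M\ge1$ for every edge $e$. A coloring is such a weighting with weights $0,1$, so $\chi'_f\le\chi'$, and hence $\lceil\chi_f'\rceil\le\chi'$.

For $X\subseteq V(G)$ let $e(X)$ be the number of edges inside $X$, with multiplicity, and $\delta(X)$ the set of edges leaving $X$. A matching uses at most one edge at a vertex and, if $|X|$ is odd, at most $(|X|-1)/2$ edges inside $X$. This yields two lower bounds for $\chi'_f$, and together they are sharp.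

**Theorem A (Edmonds 1965).** $\chi'_f(G)=\max\{\Delta(G),\ \max_X \frac{2e(X)}{|X|-1}\}$, where $X$ runs over the odd sets with $|X|\ge3$. In particular, for an integer $r$, $\chi'_f(G)\le r$ if and only if $\Delta(G)\le r$ and $e(X)\le r(|X|-1)/2$ for all odd $X$.

By hand: in a triangle with edge multiplicities $a,b,c\geq 1$ any two edges meet, so $\chi'=a+b+c$, and $X=V$ gives $\chi_f'\ge 2(a+b+c)/2$. So $\chi'=\chi'_f$. For the $5$-cycle, $\Delta=2$, $X=V$ gives $10/4$, and three vertices span at most $2$ edges, giving at most $2$. So $\chi'_f=5/2$ and $\chi'=3=\lceil 5/2\rceil$. Thus $\chi'=\chi_f'$ is too much to ask in general, but one may ask when $\chi'=\lceil\chi_f'\rceil$.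

**Definition (ears).** An *ear-decomposition* of a graph $H$ is a sequence $P_1,\dots,P_k$ of subgraphs whose edge sets partition $E(H)$ and which satisfy the following. $P_1$ is a circuit. For $i\ge2$, $P_i$ is a path or a circuit whose endpoints (or one vertex, for a circuit) lie in $P_1\cup\dots\cup P_{i-1}$ and whose other vertices do not. Each $P_i$ is an *ear*. The decomposition is *odd* if every ear has an odd number of edges, and *open* if every $P_i$ with $i\ge2$ is a path with two distinct endpoints. An ear may be a single edge, and it is counted.

**Definition ($\beta$).** $\beta(G)$ is the maximum $k$ such that some subgraph of $G$ has an open odd ear-decomposition with $k$ ears ($0$ if there is none). $\hat G$ is the underlying simple graph of $G$.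

Let us look at examples. Take the *house*: the $5$-cycle $1\,2\,3\,4\,5$ with the chord $13$. The $5$-cycle followed by the chord is an open odd ear-decomposition with two ears; so is the triangle $123$ followed by the ear $3\,4\,5\,1$ of length three. In general $P_1$ has as many edges as vertices, and an open ear has one edge more than it has new vertices. So the number of ears is always $|E(H)|-|V(H)|+1$, and $\beta(\text{house})=2$. An open odd ear adds an even number of vertices, so $H$ has odd order. Thus in $K_4$ only triangles count, and $\beta(K_4)=1$. Finally $\beta(G)=0$ means that there is no odd circuit. So Proposition 1 settles $\beta=0$, because there $\Delta\le\chi'_f\le\chi'=\Delta$.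

The hat matters. In the triangle with multiplicities $a,b,c$ every extra parallel edge is an open odd ear, so $\beta(G)=a+b+c-2$ is unbounded, while $\beta(\hat G)=1$.

The thesis "Propriétés géométriques du nombre chromatique : polyèdres, structures et algorithmes" is the source of the following problem. It is known that $\beta(\hat G)\le1$ implies $\chi'=\lceil\chi'_f\rceil$. On the other hand, the Petersen graph minus a vertex, $\mathbf T$, has $\chi'_f=3$, $\chi'=4$ and $\beta=4$. The conjecture is that $\beta(\hat G)\le3$ suffices. It is true.

**Theorem 3.** If $\beta(\hat G)\le3$, then $\chi'(G)=\lceil\chi_f'(G)\rceil$.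

By the data for $\mathbf T$, the constant $3$ cannot be replaced by $4$.

## 3. Factor-critical graphs and the cyclomatic number

Ear-decompositions are awkward to produce directly. We trade them for a matching property plus a count. A graph $H$ is *factor-critical* (FC) if $H-y$ has a perfect matching (PM) for each vertex $y$. *2-connected* means connected, at least three vertices, no cutvertex. For a simple graph $H$ put $\mathrm{cyc}(H)=|E(H)|-|V(H)|+1$, and write $\mathrm{cyc}(X)=\mathrm{cyc}(\hat G[X])$. Let $o(\cdot)$ be the number of odd components.

Odd cycles are FC and 2-connected. Two triangles sharing one vertex form a graph that is FC but not 2-connected. $K_{2,3}$ is 2-connected of odd order but not FC: deleting a vertex of the side of size $2$ leaves $K_{1,3}$, which has no PM.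

**Theorem B (Tutte).** $H$ has a PM if and only if $o(H-S)\le|S|$ for all $S\subseteq V(H)$.

We use it in this form: if $|V(H)|$ is odd and $H-y$ has no PM, then there is $S\ni y$ with $o(H-S)\ge|S|+1$. Indeed some $S'\subseteq V(H)-y$ has $o(H-y-S')>|S'|$. As $|V(H)|-1$ is even, both sides have the same parity, so $o(H-y-S')\ge|S'|+2$, and we take $S=S'\cup\{y\}$.

**Theorem C (Cornuéjols–Pulleyblank 1983; Lovász–Plummer, *Matching Theory*, §5.5).** Every 2-connected FC graph has an open odd ear-decomposition.

Conversely, a simple graph with an open odd ear-decomposition is 2-connected (it starts with a cycle and adds open ears). It is also FC. This goes by induction on the number of ears, starting from an odd cycle. Let an odd ear $P$ be added to an FC graph $H$. If $y\in V(H)$, take a PM of $H-y$ and pair up the even number of interior vertices along $P$. If $y$ is interior to $P$, then exactly one of the two parts into which $y$ cuts the interior has odd size. Pair up the even part along $P$. Match the odd part together with the end $p$ of $P$ next to it, and take a PM of $H-p$. Since the number of ears is $\mathrm{cyc}$,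
$$\beta(\hat G)=\max\{\mathrm{cyc}(H): H\subseteq\hat G \text{ is 2-connected and FC}\}\quad(0\text{ if there is no such }H).\tag{1}$$

**Theorem D (ear extension).** If $J\subseteq J'$ are 2-connected simple graphs, then $J'$ arises from $J$ by successively adding open ears, that is, paths (possibly single edges) with two distinct ends in the current graph and no other vertex in it. Each ear raises $\mathrm{cyc}$ by $1$.

**Lemma 4 (growth).** Let $X\subsetneq X'$ with $\hat G[X],\hat G[X']$ 2-connected, and let $k=\mathrm{cyc}(X')-\mathrm{cyc}(X)$. Then $k\ge1$, $\hat G[X']$ is $\hat G[X]$ plus $k$ open ears, and $\hat G$ has at most $2k$ edges between $X$ and $X'\setminus X$. If it has exactly $2k$, then each ear has interior vertices and both ends in $X$, the $2k$ edges are the end-edges of the ears, the ears have disjoint interiors, every vertex of $X'\setminus X$ has degree $2$ in $\hat G[X']$, and $X'\setminus X$ induces the disjoint union of the interior paths.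

*Proof.* Theorem D gives $k$ ears, and $k\ge1$ because new vertices must appear. Interior vertices of an ear are new, so they are not in $X$. Hence an edge of an ear between $X$ and $X'\setminus X$ is an end-edge of the ear, at an end that lies in $X$. A one-edge ear contributes at most $1$ such edge. A longer one contributes at most $2$, and $2$ only if both ends are in $X$. If the total is $2k$, every ear is of this last kind, and since all ends are in $X$, no ear attaches to an earlier interior. $\square$

## 4. A minimal bad pair

To keep a warm-up case and the theorem under one roof, fix $b\in\{1,3\}$. Call $(G,r)$, with $r\ge0$ an integer, a *bad pair* if $\beta(\hat G)\le b$, $\chi'_f(G)\le r$ and $\chi'(G)>r$. If there is no bad pair, then every $G$ with $\beta(\hat G)\le b$ has $\chi'(G)\le\lceil\chi'_f(G)\rceil$ (take $r=\lceil\chi'_f(G)\rceil$), and equality follows.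

Suppose there is a bad pair. From now on, $(G,r)$ is a bad pair with $r$ minimum, then $|V|$ minimum, then $|E|$ minimum, and $n=|V(G)|$. Some consequences follow at once.

First, $r\ge3$. If $r\le2$, then $\Delta(G)\le r$. For $r\le 1$ this makes $G$ $r$-colorable. For $r=2$, the vertex set $X$ of an odd circuit would have $e(X)\ge|X|>|X|-1=r(|X|-1)/2$. So the components are paths and even circuits, and $\chi'\le2$.

Next, $G$ is connected and has an edge: otherwise the components, being smaller, would be $r$-colorable, and so would $G$. Finally, $G-e$ is $r$-colorable for each edge $e$, since $\beta$ and $\chi'_f$ do not increase when edges are deleted. So Lemma 2 applies to every edge $e=uv$ and every $r$-coloring of $G-e$; moreover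
$$|\mathrm{miss}(u)|=r-d(u)+1,\qquad |\mathrm{miss}(v)|=r-d(v)+1 .\tag{2}$$

The plan is to prove two incompatible things: $G$ is not $r$-regular (Section 5), and $G$ is $r$-regular (the rest).

## 5. Contracting tight sets

An odd set $X$ with $|X|\ge3$ is *tight* if $e(X)=r(|X|-1)/2$. In the house with $r=3$ both $V$ ($6=3\cdot 4/2$ edges) and the triangle $\{1,2,3\}$ ($3=3\cdot2/2$ edges) are tight. A standard move is to color $G[X]$ and $G/X$ separately and glue. (In $G/X$ the set $X$ becomes one vertex $x$, and edges inside $X$ vanish.) To use minimality we need $\beta(\widehat{G/X})\le b$, and this is not automatic. Contracting $\{1,2,4\}$ in the $6$-cycle $1\,2\,3\,4\,5\,6$ produces the triangle $x\,5\,6$, so $\beta$ jumps from $0$ to $1$. Tightness is what prevents such jumps.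

Fix a fractional coloring $\lambda$ of total weight exactly $r$ that covers each edge exactly once. It exists: start with one of weight at most $r$. If $e$ is over-covered, shift part of the weight of matchings $M\ni e$ to $M-e$. Finally add weight to the empty matching. If $X$ is tight, then
$$r\,\tfrac{|X|-1}2=e(X)=\sum_M\lambda_M|M\cap E(G[X])|\le r\,\tfrac{|X|-1}2 ,$$
so every $M$ with $\lambda_M>0$ has $(|X|-1)/2$ edges inside $X$, and hence at most one edge in $\delta(X)$.

**Lemma 5.** If $X$ is tight, then $\beta(\widehat{G/X})\le\beta(\hat G)$.

*Proof.* Let $J$ be a 2-connected FC subgraph of $\widehat{G/X}$ with $\mathrm{cyc}(J)=\beta(\widehat{G/X})$ (if there is none, there is nothing to show). If $J$ avoids $x$, then $J\subseteq\hat G$. So let $x\in V(J)$. We replace $x$ by a suitable piece of $G[X]$ and obtain a 2-connected FC subgraph $H$ of $\hat G$ with $\mathrm{cyc}(H)\ge\mathrm{cyc}(J)$.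

**Step 1: choosing the piece.** Let $xb_1,\dots,xb_d$ be the edges of $J$ at $x$; the $b_i$ are distinct. For each $i$ choose an edge $f_i=a_ib_i$ of $G$ with $a_i\in X$, and a matching $M_i\ni f_i$ with $\lambda_{M_i}>0$. Let $N_i=M_i\cap E(G[X])$. It has $(|X|-1)/2$ edges and does not cover $a_i$, so it covers exactly $X-a_i$. Let $K$ be the simple graph on $X\cup\{x'\}$, with $x'$ a new vertex, with edges $\bigcup_iN_i$ and $g_i=x'a_i$ for $1\le i\le d$; coinciding edges are identified. Each $N_i\cup\{g_i\}$ is a PM of $K$. Let $K'$ be the component of $K$ containing $x'$. It contains all $g_i$, and each edge of $K'$ lies in a PM of $K'$, namely one of the form $(N_i\cup\{g_i\})\cap E(K')$.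

**Step 2: $K'-p$ is connected for each $p\in V(K')$.** Each component $Q$ of $K'-p$ is joined to $p$ by an edge, and this edge lies in a PM of $K'$. In this PM, $p$ is matched into $Q$, so $Q$ is odd and every other component of $K'-p$ is even. With two components, the second would be even by this statement for the first, and odd by this statement for itself. So there is only one.

**Step 3: the graph $H$ and its $\mathrm{cyc}$.** Put $X'=V(K')-x'$. Let $H$ have vertex set $(V(J)-x)\cup X'$ and edge set $E(J-x)\cup\{f_1,\dots,f_d\}\cup E(K'-x')$, as a subgraph of $\hat G$. Replacing the $d$ edges $xb_i$ by the $f_i$ keeps their number, so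
$$\mathrm{cyc}(H)=\mathrm{cyc}(J)+1+|E(K'-x')|-|X'|\ge\mathrm{cyc}(J),$$
since $K'-x'$ is connected by Step 2.

**Step 4: $H$ is 2-connected.** It has at least three vertices, so it suffices that $H-y$ is connected for each $y$. If $y\in V(J)-x$: $K'-x'$ is connected, and each component of $J-x-y$ is joined to $X'$ by some $f_i$, because $J-y$ is connected. If $y\in X'$: $J-x$ is connected, and each component of $K'-x'-y$ contains some $a_i$, because $K'-y$ is connected; so it is joined to $J-x$ by $f_i$.

**Step 5: $H$ is FC.** $|V(J)-x|$ is even and $|X'|$ is odd, so $|V(H)|$ is odd. If $y\in V(J)-x$, a PM of $J-y$ contains some $xb_i$; replace this edge by $f_i$ and $N_i\cap E(K')$, which matches $X'-a_i$.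

Now let $y\in X'$ and suppose $H-y$ has no PM. By Theorem B there is $S\ni y$ with $o(H-S)\ge|S|+1$. If $S$ contained some $z\in V(J)-x$, then, as $H-z$ has a PM, $o(H-S)\le|S|-1$, a contradiction. So $S\subseteq X'$. The connected graph $J-x$ lies in one component $C_0$ of $H-S$. In $K'$ the vertex $x'$ has exactly the neighbors $a_i$ that $J-x$ has in $H$. So the components of $K'-S$ are those of $H-S$ with $C_0$ replaced by $C_0'=(C_0\setminus V(J))\cup\{x'\}$. An even number of vertices was replaced by one, so $|C_0'|\not\equiv|C_0|\pmod2$.

If $|C_0|$ is even, then $o(K'-S)\ge|S|+2$, which is impossible since $K'$ has a PM. So $|C_0|$ is odd, $|C_0'|$ is even, and $o(K'-S)\ge|S|$, hence $o(K'-S)=|S|$. As $K'$ is connected and $S\ne\emptyset$, there is an edge from $C_0'$ to $S$, and it lies in a PM of $K'$. But in every PM of $K'$ each of the $|S|$ odd components uses its own vertex of $S$, and none is left for $C_0'$, a contradiction. $\square$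

**Lemma 6.** No odd $X$ with $3\le|X|\le n-1$ is tight.

*Proof.* Suppose $X$ is. Restricting the matchings $M$ with $\lambda_M>0$ to $E(G/X)$ gives matchings of $G/X$, as each has at most one edge in $\delta(X)$; so $\chi_f'(G/X)\le r$. By Lemma 5, $\beta(\widehat{G/X})\le b$. Both $G/X$ and $G[X]$ have fewer vertices than $G$, so both are $r$-colorable. In a coloring of $G[X]$ the $r$ classes have at most $(|X|-1)/2$ edges each and $r(|X|-1)/2$ in total. So each has exactly $(|X|-1)/2$, and each color misses exactly one vertex of $X$. At $a\in X$ there are at most $r-d_{G[X]}(a)$ edges of $\delta(X)$, and that many colors are missing at $a$. Give these edges distinct colors missing at $a$. Doing this for all $a$, all edges of $\delta(X)$ get distinct colors. In the coloring of $G/X$ they also have distinct colors, as all meet $x$. After a permutation of colors the two colorings agree on $\delta(X)$ and combine to an $r$-coloring of $G$, a contradiction. $\square$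

**Lemma 7.** $G$ is not $r$-regular.

*Proof.* Suppose it is. If $n$ is odd, then $n\geq 3$ and $e(V)=rn/2>r(n-1)/2$, contradicting $\chi_f'\le r$. If $n=2$, then $G$ consists of $r$ parallel edges and is $r$-colorable. If $n\ge4$ is even, let $X=V-w$ for a vertex $w$. Then $|X|=n-1\ge3$ is odd and $e(X)=rn/2-r=r(|X|-1)/2$, so $X$ is tight, contradicting Lemma 6. $\square$

## 6. Deleting one color class

A sensible attack is induction on $r$. Remove a color class $M_c$ from a coloring of $G-e$ so that the maximum degree drops, and hope that $\chi'_f(G-M_c)\le r-1$. In the minimal bad pair this must fail, and by Theorem A it fails at an odd set. That set tells us a lot.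

Fix $e=uv$ and an $r$-coloring of $G-e$ with classes $M_c$. For $X\subseteq V(G)$ let $\mathrm{ex}_c(X)=|X|-2|M_c\cap E(G[X])|$ be the number of vertices of $X$ not matched by $M_c$ to a vertex of $X$. For odd $X$ let $f(X)=r(|X|-1)/2-e(X)$, an integer, which is nonnegative by Theorem A.

**Lemma 8.** Let $c$ be a color such that no vertex of degree $r$ in $G$ misses $c$. Then there is an odd $X_c\ni u,v$ with $\hat G[X_c]$ 2-connected and FC, $\mathrm{ex}_k(X_c)=1$ for all colors $k\ne c$, and $\mathrm{ex}_c(X_c)=2f(X_c)+3\ge3$. If $X_c\ne V(G)$, then $\mathrm{ex}_c(X_c)\ge5$.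

*Proof.* Let $G'=G-M_c$, which contains $e$, and $\rho=r-1$. $G'$ is not $\rho$-colorable, since adding $M_c$ would $r$-color $G$. As $\beta(\hat G')\le b$, minimality of $r$ gives $\chi_f'(G')>\rho$. Also $\Delta(G')\le\rho$, since each vertex of degree $r$ lost its $c$-edge. By Theorem A some odd $X$ with $|X|\ge3$ has $e'(X)>\rho(|X|-1)/2$, where $e'$ counts edges of $G'$. Take $|X|$ minimum. Smaller odd sets $Z$ then satisfy $e'(Z)\le\rho(|Z|-1)/2$ (also for $|Z|=1$), and any $Z$ satisfies $e'(Z)\le\rho|Z|/2$.

**Step 1: $G'[X]$ is connected.** If $X=X_1\sqcup X_2$ with both parts nonempty, no $G'$-edges between them, and $|X_1|$ odd, then $e'(X)\le\rho(|X_1|-1)/2+\rho|X_2|/2=\rho(|X|-1)/2$, a contradiction.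

**Step 2: it has no cutvertex.** Let $X=X_1\cup X_2$, $X_1\cap X_2=\{y\}$, with no edges between the nonempty sets $X_1-y$ and $X_2-y$. Then $|X_1|+|X_2|=|X|+1$ is even. If both are odd, adding the two bounds gives $e'(X)\le\rho(|X_1|+|X_2|-2)/2=\rho(|X|-1)/2$. If both are even, the sets $X_i-y$ are odd and there are at most $\rho$ edges at $y$, so $e'(X)\le\rho(|X_1|-2)/2+\rho(|X_2|-2)/2+\rho=\rho(|X|-1)/2$. Both are contradictions.

**Step 3: it is FC.** Otherwise there is $\emptyset\ne S\subseteq X$ with $o:=o(G'[X]-S)\ge|S|+1$. An odd component $Q$ has at most $\rho(|Q|-1)/2$ edges, an even one at most $\rho|Q|/2$, and at most $\rho|S|$ edges meet $S$. So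
$$e'(X)\le\tfrac\rho2(|X|-|S|-o)+\rho|S|=\tfrac\rho2(|X|+|S|-o)\le\tfrac\rho2(|X|-1),$$
a contradiction. So the underlying simple graph of $G'[X]$, a spanning subgraph of $\hat G[X]$, is 2-connected and FC, and then so is $\hat G[X]$.

**Step 4: the excesses.** The edges of $G'$ inside $X$ are those of the $r-1$ colors $k\ne c$, at most $(|X|-1)/2$ for each, and possibly $e$. As $e'(X)>\rho(|X|-1)/2$, which is an integer, every color $k\ne c$ attains $(|X|-1)/2$, so $\mathrm{ex}_k(X)=1$, and $e$ lies inside $X$. Hence
$$|M_c\cap E(G[X])|=e(X)-1-(r-1)\tfrac{|X|-1}2=\tfrac{|X|-1}2-f(X)-1,$$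
which gives $\mathrm{ex}_c(X)=2f(X)+3$. If $X\ne V(G)$, then $f(X)\ge1$ by Lemma 6. Put $X_c=X$. $\square$

**Lemma 9.** (a) $X_c\ne X_d$ for $c\ne d$. (b) If $u,v\in X$, $\alpha\in\mathrm{miss}(u)$, $\beta\in\mathrm{miss}(v)$ and $\mathrm{ex}_\alpha(X)=\mathrm{ex}_\beta(X)=1$, then $V(C_{\alpha\beta})\subseteq X$.

*Proof.* (a) $\mathrm{ex}_c(X_c)\ge3>1=\mathrm{ex}_c(X_d)$. (b) The one vertex of $X$ not $\alpha$-matched inside $X$ is $u$, and similarly $v$ for $\beta$. So every $\alpha$-edge and every $\beta$-edge at a vertex of $X$ stays in $X$, and the chain from $u$ never leaves $X$. $\square$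

**Lemma 10 (unions).** Let $\kappa$ be missing at $w\in\{u,v\}$. Let $\mathcal X$ be a nonempty family of sets $X\ni u,v$ with $\hat G[X]$ 2-connected FC and $\mathrm{ex}_\kappa(X)=1$, and let $Y=\bigcup\mathcal X$. Then $|Y|$ is odd, $M_\kappa$ matches $Y-w$ perfectly within itself, $\hat G[Y]$ is 2-connected FC, and $\mathrm{cyc}(Y)\le\beta(\hat G)\le b$.

*Proof.* $M_\kappa$ matches each $X-w$ perfectly within itself, hence also $Y-w$ and each $Y\setminus X$. For $y\in X\in\mathcal X$, a PM of $\hat G[X]-y$ and $M_\kappa$ on $Y\setminus X$ form a PM of $\hat G[Y]-y$. The graphs $\hat G[X]$ are 2-connected and share the two vertices $u,v$, so deleting one vertex leaves their union connected. The bound on $\mathrm{cyc}(Y)$ is (1). $\square$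

## 7. The case $\beta(\hat G)\le1$, and where its proof stops

**Proposition 11.** If $\beta(\hat G)\le1$, then $\chi'(G)=\lceil\chi'_f(G)\rceil$.

*Proof.* Let $b=1$ and take the minimal bad pair. By Lemma 7 some $u$ has $d(u)<r$. Let $e=uv$ and take an $r$-coloring of $G-e$. By (2) there are distinct $\alpha,\gamma\in\mathrm{miss}(u)$ and some $\beta\in\mathrm{miss}(v)$. No vertex of degree $r$ misses $\alpha$ or $\gamma$: vertices of degree $r$ other than $v$ miss nothing, and $\alpha,\gamma\notin\mathrm{miss}(v)$ by Lemma 2. So $X_\alpha,X_\gamma$ exist, and they are distinct. As $\mathrm{ex}_\beta=1$ on both, Lemma 10 with $\kappa=\beta$ says that $Y=X_\alpha\cup X_\gamma$ has $\mathrm{cyc}(Y)\le1$. A 2-connected graph has $\mathrm{cyc}\ge1$, so by Lemma 4 no proper subset of $Y$ induces a 2-connected graph. Hence $X_\alpha=Y=X_\gamma$, a contradiction. $\square$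

For $b=3$ everything goes through up to the last line. Now $\mathrm{cyc}(Y)\le3$ only says that a set can grow at most twice on its way to $Y$, and two distinct sets $X_\alpha,X_\gamma$ fit inside such a $Y$.

Two resources are still unused. The first is the number $5$ in Lemma 8. The set $X_c$ leaves at least five of its vertices unmatched inside by $M_c$, while a larger set $X_d$ leaves only one. So many $M_c$-edges must leave $X_c$, and by Lemma 4 only a few edges can. The second is a fourth color $\delta$, which gives a third set $X_\delta$. It contains both $C_{\alpha\beta}$ and $C_{\gamma\beta}$. This fourth color exists only for $r\ge4$. If $r=3$ and $d(v)=3$, then $\beta$ is missing at $v$ and Lemma 8 does not apply to it, so only $X_\alpha,X_\gamma$ are available. There we shall use degrees instead: in a graph of maximum degree $3$, $\mathrm{cyc}\le3$ allows at most four vertices of degree $3$ in a 2-connected subgraph.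

From now on $b=3$. The first resource reads as follows.

**Lemma 12.** If $X_c\subsetneq X_d$, then at least four edges of $M_c$ join $X_c$ to $X_d\setminus X_c$, and $\mathrm{cyc}(X_c)=1$, $\mathrm{cyc}(X_d)=3$.

*Proof.* $X_c\ne V(G)$, so $\mathrm{ex}_c(X_c)\ge5$, while $\mathrm{ex}_c(X_d)=1$. So at least four vertices of $X_c$ are $M_c$-matched into $X_d\setminus X_c$. These are four disjoint edges. By Lemma 4, $4\le2(\mathrm{cyc}(X_d)-\mathrm{cyc}(X_c))$. By (1) both values lie between $1$ and $3$, so they are $3$ and $1$. $\square$

## 8. Four or more colors: three sets with bounded union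

**Proposition 13.** If $r\ge4$, then $G$ is $r$-regular.

*Proof.* Suppose $d(u)<r$. Take $e=uv$ and an $r$-coloring of $G-e$. Choose distinct $\alpha,\gamma\in\mathrm{miss}(u)$, $\beta\in\mathrm{miss}(v)$, and a color $\delta\notin\{\alpha,\beta,\gamma\}$. No vertex of degree $r$ misses $\alpha$, $\gamma$ or $\delta$: vertices other than $u,v$ of degree $r$ miss nothing, $d(u)<r$, and if $d(v)=r$ then $\mathrm{miss}(v)=\{\beta\}$. So $X_\alpha,X_\gamma,X_\delta$ exist and are distinct. By Lemma 10 with $\kappa=\beta$, $Y=X_\alpha\cup X_\gamma\cup X_\delta$ has $\hat G[Y]$ 2-connected and $\mathrm{cyc}(Y)\le3$. By Lemma 4,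
$$\text{if one of the three sets has } \mathrm{cyc}=3\text{, it equals } Y.\tag{3}$$
Write $C_\alpha=C_{\alpha\beta}$ and $C_\gamma=C_{\gamma\beta}$, viewed as cycles of $\hat G$. By Lemma 9(b),
$$V(C_\alpha)\subseteq X_\gamma\cap X_\delta,\qquad V(C_\gamma)\subseteq X_\alpha\cap X_\delta.\tag{4}$$
The roles of $\alpha$ and $\gamma$ are symmetric. We split according to $\mathrm{cyc}(X_\delta)\in\{1,2,3\}$.

**Case 1: $\mathrm{cyc}(X_\delta)=1$.** Then $\hat G[X_\delta]$ is a cycle, so $X_\delta=V(C_\alpha)=V(C_\gamma)$. By (4) and distinctness $X_\delta\subsetneq X_\gamma$ and $X_\delta\subsetneq X_\alpha$. By Lemma 12 both have $\mathrm{cyc}=3$, so by (3) both equal $Y$, contradicting $X_\alpha\ne X_\gamma$.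

**Case 2: $\mathrm{cyc}(X_\delta)=3$.** The aim is to show that $X_\gamma$ and $X_\alpha$ together cover $X_\delta$, and then to count $\mathrm{ex}_\delta$. By (3), $X_\delta=Y$, so $X_\gamma,X_\alpha\subsetneq X_\delta$. By Lemma 12, $\mathrm{cyc}(X_\gamma)=\mathrm{cyc}(X_\alpha)=1$ and at least four $M_\gamma$-edges join $X_\gamma$ to $X_\delta\setminus X_\gamma$. This is the maximum allowed by Lemma 4. So $\hat G[X_\delta]$ is $\hat G[X_\gamma]$ plus two ears with ends in $X_\gamma$ and disjoint nonempty interiors, and all four end-edges carry $M_\gamma$-edges. Let $p_1\dots p_s$ be the interior of one of these ears, in order. The $p_j$ have degree $2$ in $\hat G[X_\delta]$, and $X_\delta\setminus X_\gamma$ induces just the two interior paths.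

On both $X_\gamma$ and $X_\delta$ we have $\mathrm{ex}_\alpha=\mathrm{ex}_\beta=1$, with exceptional vertices $u$ and $v$ respectively, and $u,v\in X_\gamma$. So $M_\alpha$ and $M_\beta$ each match $X_\delta\setminus X_\gamma$ perfectly inside itself. A path has at most one PM, so $s$ is even and both join $p_1p_2,p_3p_4,\dots$. Thus:

(i) on $X_\delta\setminus X_\gamma$ the $\alpha$- and $\beta$-neighbors of each vertex coincide.

As $\gamma\in\mathrm{miss}(u)$ and $\mathrm{ex}_\gamma(X_\delta)=1$, $M_\gamma$ matches $X_\delta-u$ inside $X_\delta$. Since $p_1$ and $p_s$ are $\gamma$-matched into $X_\gamma$, going along the path shows that $M_\gamma$ joins $p_2p_3,p_4p_5,\dots$. Thus: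

(ii) on $X_\delta\setminus X_\gamma$ the $\beta$- and $\gamma$-neighbors of each vertex differ.

Interchanging $\alpha$ and $\gamma$ in (i), the $\gamma$- and $\beta$-neighbors coincide on $X_\delta\setminus X_\alpha$. With (ii), $X_\delta\setminus X_\gamma$ and $X_\delta\setminus X_\alpha$ are disjoint, that is, $X_\delta=X_\gamma\cup X_\alpha$. A vertex of $X_\delta$ not $\delta$-matched inside $X_\delta$ is not $\delta$-matched inside whichever of $X_\gamma,X_\alpha$ contains it. So $\mathrm{ex}_\delta(X_\delta)\le\mathrm{ex}_\delta(X_\gamma)+\mathrm{ex}_\delta(X_\alpha)=2$, contradicting $\mathrm{ex}_\delta(X_\delta)\ge3$.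

**Case 3: $\mathrm{cyc}(X_\delta)=2$.** By Lemma 12, $X_\delta$ is incomparable with $X_\gamma$ and with $X_\alpha$. So $Y\supsetneq X_\delta$, hence $\mathrm{cyc}(Y)=3$, $\mathrm{ex}_\delta(X_\delta)\ge5$, and by Lemma 4 at most two edges of $\hat G$ join $X_\delta$ to $Y\setminus X_\delta$.

**Step 3.1: a vertex $q$ of $X_\delta$ outside the other two sets.** Take a vertex of $X_\delta\cap X_\gamma$ not $\delta$-matched inside $X_\delta$. Either it is the unique vertex of $X_\gamma$ not $\delta$-matched inside $X_\gamma$, or its $\delta$-edge goes into $X_\gamma\setminus X_\delta\subseteq Y\setminus X_\delta$. The same holds with $\alpha$ for $\gamma$. At most two $\delta$-edges join $X_\delta$ to $Y\setminus X_\delta$. So at most $1+1+2=4$ vertices of $X_\delta\cap(X_\gamma\cup X_\alpha)$ are not $\delta$-matched inside $X_\delta$. As $\mathrm{ex}_\delta(X_\delta)\ge5$, there is $q\in X_\delta\setminus(X_\gamma\cup X_\alpha)$. By (4), $q\notin V(C_\alpha)\cup V(C_\gamma)$.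

**Step 3.2: $C_\alpha$ and $C_\gamma$ have the same vertex set.** $\hat G[X_\delta]$ is 2-connected with $\mathrm{cyc}=2$, that is, a cycle plus one open ear: a theta graph, whose three cycles are the unions of two of its three paths. Both $C_\alpha$ and $C_\gamma$ are among these cycles and avoid $q$. So $q$ is an interior vertex of one path $R$, and both cycles are the union of the other two paths. Let $C$ be their common vertex set. As $R$ has interior vertices, no edge of $R$ lies inside $C$, so $\hat G[C]$ is a cycle. By (4), $C\subseteq X_\gamma\cap X_\alpha$.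

**Step 3.3: $\mathrm{cyc}(X_\gamma)=\mathrm{cyc}(X_\alpha)=2$.** If $\mathrm{cyc}(X_\gamma)=1$, then $\hat G[X_\gamma]$ is a cycle and $X_\gamma=C\subset X_\delta$. If $\mathrm{cyc}(X_\gamma)=3$, then $X_\gamma=Y\supset X_\delta$. Both contradict incomparability. The same holds for $X_\alpha$.

**Step 3.4: all sets as single ears.** Let $I=X_\delta\setminus C=\{p_1,\dots,p_s\}$, in order along $R$, and $I_\gamma=X_\gamma\setminus C$, $I_\alpha=X_\alpha\setminus C$, $I_0=Y\setminus X_\delta\ne\emptyset$. By Lemma 4, $I,I_\gamma,I_\alpha$ are the interiors of single ears on $C$, which together with $\hat G[C]$ form $\hat G[X_\delta],\hat G[X_\gamma],\hat G[X_\alpha]$. Moreover $\hat G[Y]$ is $\hat G[X_\delta]$ plus one ear $R'$ with interior $I_0$ and ends $w\ne w'$ in $X_\delta$. So each vertex of $I_0$, and each vertex of $I$ other than $w,w'$, has degree $2$ in $\hat G[Y]$.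

Now $M_\beta$ is perfect on $C-v$ (along the chain of $C_\alpha$), on $X_\delta-v$, $X_\gamma-v$, $X_\alpha-v$ (where $\mathrm{ex}_\beta=1$), and on $Y-v$ (Lemma 10). As $v\in C$, it is perfect on each of $I,I_\gamma,I_\alpha,I_0$. In particular $s$ is even and $M_\beta$ pairs $p_1p_2,p_3p_4,\dots$.

Since $X_\gamma\not\subseteq X_\delta$, $X_\gamma$ meets $I_0$. A 2-connected graph has minimum degree at least $2$, so a vertex of $I_0\cap X_\gamma$ has both its edges in $\hat G[X_\gamma]$. Going along $R'$ in both directions gives $R'\subseteq\hat G[X_\gamma]$. Likewise $R'\subseteq\hat G[X_\alpha]$.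

**Step 3.5: $X_\gamma=X_\alpha$, the final contradiction.** We look at where $w,w'$ lie.

- Both $w,w'\in C$. Then $C\cup I_0\subseteq X_\gamma\cap X_\alpha$ induces a 2-connected graph with $\mathrm{cyc}\ge2$, so by Lemma 4 and Step 3.3 $X_\gamma=C\cup I_0=X_\alpha$.
- Exactly one end in $I$, say $w=p_j$ and $w'\in C$. The ear forming $X_\gamma$ contains $R'$. It runs from $w'$ through $I_0$ to $p_j$ and then, through vertices of degree $2$, along $R$ in one of the two directions until it meets $C$. So $I_\gamma=I_0\cup\{p_1,\dots,p_j\}$ or $I_\gamma=I_0\cup\{p_j,\dots,p_s\}$. Since $M_\beta$ is perfect on $I_\gamma$ and on $I_0$, it is perfect on $\{p_1,\dots,p_j\}$, which requires $j$ even, or on $\{p_j,\dots,p_s\}$, which requires $j$ odd. So the parity of $j$ determines $I_\gamma$. It determines $I_\alpha$ in the same way, and $I_\alpha=I_\gamma$.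
- Both ends in $I$, $w=p_j$ and $w'=p_l$ with $j<l$. The ear forming $X_\gamma$ contains $R'$ and has to reach $C$ from $p_j$ and from $p_l$. It cannot contain the segment of $R$ from $p_j$ to $p_l$, which with $R'$ would close a cycle. So its interior is $p_1\dots p_j\,I_0\,p_l\dots p_s$. The same holds for $X_\alpha$, so $I_\alpha=I_\gamma$.

In each case $X_\alpha=X_\gamma$, a contradiction. $\square$

## 9. Three colors: the rotating pentagon

With $r=3$ we have $\Delta(G)\le3$. Suppose throughout this section that $G$ is not cubic.

**Lemma 14.** The minimum degree is $2$. The neighbors of a vertex of degree $2$ have degree $3$, and there are two of them.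

*Proof.* $G$ is connected with an edge, so there are no isolated vertices. If $d(u)=1$, delete its edge $uv$: by (2) $|\mathrm{miss}(u)|=3$ and $\mathrm{miss}(v)\ne\emptyset$, so they meet, contradicting Lemma 2. As $G$ is not cubic, the minimum degree is $2$. If $u,v$ are adjacent of degree $2$, delete an edge $uv$: $|\mathrm{miss}(u)|+|\mathrm{miss}(v)|=4>3$, the same contradiction. If both edges of a degree-$2$ vertex $u$ go to $v$, delete one. The other has the unique color not in $\mathrm{miss}(u)$, and this color is not in $\mathrm{miss}(v)$. So the nonempty set $\mathrm{miss}(v)$ meets $\mathrm{miss}(u)$, a contradiction. $\square$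

**Lemma 15.** $G$ is simple, and $n\ge5$.

*Proof.* Let $p,q$ be joined by at least two edges. Three of them would be all of $G$, which would be 3-colorable. So there are exactly two, and by Lemma 14 neither $p$ nor $q$ has degree $2$. Let $pp_1,qq_1$ be their further edges; $p_1,q_1\notin\{p,q\}$. If $p_1=q_1$, then $e(\{p,q,p_1\})\ge4>3$, impossible. Let $G'=G-\{p,q\}+p_1q_1$. We check that $G'$ satisfies the hypotheses.

*Ears.* If $p_1q_1\in E(\hat G)$, then $\hat G'\subseteq\hat G$. Otherwise take a subgraph of $\hat G'$ with an open odd ear-decomposition. Replacing the edge $p_1q_1$, if used, by the path $p_1\,p\,q\,q_1$ of length $3$ gives a subgraph of $\hat G$ with an open odd ear-decomposition with equally many ears. So $\beta(\hat G')\le3$.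

*Fractional index.* $\Delta(G')\le3$. For odd $X'\ni p_1,q_1$ we have $e_G(X'\cup\{p,q\})=e_{G'}(X')-1+4$, so $e_{G'}(X')+3\le3(|X'|+1)/2$, that is, $e_{G'}(X')\le3(|X'|-1)/2$. For other $X'$, $e_{G'}(X')=e_G(X')$. So $\chi_f'(G')\le3$.

As $G'$ has fewer vertices, it is 3-colorable. Give $pp_1$ and $qq_1$ the color of $p_1q_1$, and the two parallel edges the other two colors. This 3-colors $G$, a contradiction. Finally, a simple graph with at most four vertices is a subgraph of $K_4$, which is 3-colorable; so $n\ge5$. $\square$

Thus $\hat G=G$. The next lemma is the heart of the case $r=3$. Its idea is that the uncolored edge can be moved around the cycle $C_{\alpha\beta}$. At each position we swap the other colors $\beta,\gamma$ on components, and all new cycles so produced lie in one 2-connected FC graph. This graph has at most four vertices of degree $3$, too few if $C_{\alpha\beta}$ is long.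

**Lemma 16.** For every edge $e=xy$, every 3-coloring of $G-e$, and all $\alpha\in\mathrm{miss}(x)$, $\beta\in\mathrm{miss}(y)$, the cycle $C=C_{\alpha\beta}$ has length exactly $5$.

*Proof.* Let $\gamma$ be the third color and $\ell=|C|=2m+1$. A triangle has a tight vertex set, contradicting Lemma 6 as $n\ge5$. So $\ell\ge5$.

**Step 1: third edges.** Each vertex of $C$ has at most one edge not in $E(C)$, its *third edge*. All third edges have color $\gamma$: inner vertices of the chain have both $\alpha$ and $\beta$ on $C$, while $x$ has $\beta$ on $C$ and misses $\alpha$, and $y$ has $\alpha$ on $C$ and misses $\beta$.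

**Step 2: rotations.** For any $e'\in E(C)$, color the even path $C-e'$ alternately with $\alpha,\beta$, in either of the two ways, and keep all other colors. By Step 1 this is a 3-coloring of $G-e'$. Call it a *rotation*. From now on, in a rotation write $e'=xy$ with $x$ missing $\alpha$ and $y$ missing $\beta$. Any $y\in V(C)$, and either edge of $C$ at $y$ as $e'$, can occur. Label $C$ as $y=q_0,q_1,\dots,q_{2m}=x$; then $q_{2i}q_{2i+1}$ has color $\alpha$ and $q_{2i-1}q_{2i}$ has color $\beta$. Let $M_{\mathrm{out}}$ be the set of $\alpha$-edges not in $E(C)$. It is the same for all rotations, and by Step 1 its edges avoid $V(C)$.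

**Step 3: flips, and the set $Y$.** The purpose is a single set that contains everything swaps can reach. In a rotation let $L$ be the graph of all $\beta$- and $\gamma$-edges, and let $D$ be a component of $L$ with $y\notin D$. Swapping $\beta,\gamma$ on $D$ gives a 3-coloring of $G-e'$ in which $x$ misses $\alpha$ and $y$ misses $\beta$. Let $C^D$ be its $(\alpha,\beta)$-cycle through $e'$ (Lemma 2). The $\alpha$-class $M_\alpha$ of the rotation is unchanged, and it is perfect on $V(C)-x$ and on $V(C^D)-x$. Let $X=V(C)\cup V(C^D)$. Then $X\setminus V(C)$ is perfectly matched by $M_\alpha$, in fact by $M_{\mathrm{out}}$. $G[X]$ is 2-connected, as two cycles sharing the edge $e'$ span it. It is FC: for $p\in V(C)$ use the PM of $C-p$ and $M_{\mathrm{out}}$ on $X\setminus V(C)$; for $p\in V(C^D)$ use the PM of $C^D-p$ and $M_\alpha$ on $V(C)\setminus V(C^D)$.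

Let $Y$ be the union of $V(C)$ and all such $X$, over all rotations and all $D$. For each $X$, $M_{\mathrm{out}}$ is perfect on $X\setminus V(C)$; hence it is perfect on $Y\setminus V(C)$ and on $Y\setminus X$. So for $p\in X$ a PM of $G[X]-p$ with $M_{\mathrm{out}}$ on $Y\setminus X$ is a PM of $G[Y]-p$. If there is no $X$ at all, $Y=V(C)$, spanned by an odd cycle. As all these sets contain $V(C)$, $G[Y]$ is 2-connected. So $G[Y]$ is 2-connected FC and $\mathrm{cyc}(Y)\le3$. All degrees in $G[Y]$ are $2$ or $3$. If $n_3$ of them are $3$, then $2|E(G[Y])|=2|Y|+n_3$, so $n_3=2(\mathrm{cyc}(Y)-1)\le4$. Let $\mathrm{Att}$ be the set of vertices of $C$ whose third edge exists and lies in $G[Y]$. These have degree $3$ in $G[Y]$, so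
$$|\mathrm{Att}|\le4.\tag{5}$$

**Step 4: how flips create attachments.** *In a rotation, suppose a component $D\not\ni y$ of $L$ contains some edge $q_{2i-1}q_{2i}$. Let $i$ be minimal and $j$ maximal with $q_{2i-1}q_{2i},\,q_{2j-1}q_{2j}\in D$. Then*
$$q_{2i-1},\,q_{2j}\in\mathrm{Att}.\tag{6}$$
After the swap on $D$ the $(\alpha,\beta)$-chain from $y$ follows $q_0q_1\dots q_{2i-1}$, since the earlier $\beta$-edges of $C$ are not in $D$. The edge $q_{2i-1}q_{2i}$ now has color $\gamma$. The chain must end at $x\ne q_{2i-1}$, so it continues along a new $\beta$-edge at $q_{2i-1}$, which is the third edge. So the third edge exists and lies on $C^D$, hence in $G[Y]$. Similarly the chain from $x$ follows $q_{2m}q_{2m-1}\dots q_{2j}$, and as $q_{2j}\ne y$ it leaves $q_{2j}$ by its third edge. If here $j=m$, so that $q_{2j}=x$, then $x$ has lost its $\beta$-edge on $C$. If $x$ had no third edge, $x$ and $y$ would both miss $\beta$ after the swap, contradicting Lemma 2. So $x$ has a third edge, now of color $\beta$, and the chain from $x$ starts with it.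

**Step 5: pairs.** Consider the graph formed by all $\gamma$-edges and the $\beta$-edges not in $E(C)$. It is the same for all rotations. By Step 1 every vertex of $C$ has degree at most $1$ in it, and the other vertices have degree at most $2$. So the component of $c\in V(C)$ is a path $T_c$ (possibly just $c$) starting at $c$ with interior outside $C$. If $T_c$ ends at another vertex $c'\in V(C)$, call $\{c,c'\}$ a *pair* and write $c\sim c'$. Then $T_c$ alternates $\gamma,\beta,\dots,\gamma$, so its length is odd. Distinct pairs give different components, hence disjoint paths. So $C$ and the paths of all $t$ pairs form an open odd ear-decomposition with $t+1$ ears. As $\beta(G)\le3$, we get $t\le2$. Let $U$ be the set of unpaired vertices of $C$; $|U|=\ell-2t$ is odd, so $U\ne\emptyset$.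

**Step 6: the neighbors of $U$ on $C$ are attachments.** Let $y\in U$, and take a rotation with this $y$. All vertices of $T_y$ other than $y$ are outside $C$, and $y$ misses $\beta$. So the component of $L$ containing $y$ is $T_y$, which contains no edge of $C$. Hence the components of $q_1q_2$ and of $q_{2m-1}q_{2m}$ avoid $y$. In (6) the first has $i=1$ and the second has $j=m$, so $q_1,q_{2m}\in\mathrm{Att}$. These are the two neighbors of $y$ on $C$. So $N_C(U)\subseteq\mathrm{Att}$, and $|N_C(U)|\le4$ by (5).

Index $V(C)$ cyclically modulo $\ell$. Then $|N_C(U)|=|(U-1)\cup(U+1)|=|U\cup(U+2)|$. If $U=V(C)$, this is $\ell\ge5$, impossible. Otherwise arrange $V(C)$ in the cyclic order with step $2$, a single cycle as $\ell$ is odd. Elements of $(U+2)\setminus U$ are those just after a run of $U$, so $|N_C(U)|$ is $|U|$ plus the number of runs, at least $|U|+1$. So $|U|\le3$ and $\ell=|U|+2t\le7$.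

**Step 7: $\ell=7$ is impossible.** If $\ell=7$, then $|U|=7-2t\le3$ and $t\le2$ give $t=2$ and $|U|=3$. As $|N_C(U)|\le4$, $U$ is one run. Label $C$ as $c_0,\dots,c_6$ with $U=\{c_0,c_2,c_4\}$. Then $N_C(U)=\{c_1,c_3,c_5,c_6\}$ has four elements, so it is all of $\mathrm{Att}$; it is also the set of paired vertices. There are three possible pairings.

- $c_1\sim c_3$ and $c_5\sim c_6$. Take the rotation $q_i=c_i$, so $y=c_0$ and the $\beta$-edges on $C$ are $c_1c_2,c_3c_4,c_5c_6$. The component $D$ of $c_1c_2$ in $L$ consists of $T_{c_2}$, the edge $c_2c_1$, the path of $c_1\sim c_3$, the edge $c_3c_4$, and $T_{c_4}$. It avoids $y$. In (6) $j=2$, so $c_4\in\mathrm{Att}$, a contradiction.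
- $c_1\sim c_6$ and $c_3\sim c_5$. Take the rotation $q_i=c_{i+1}$, so $y=c_1$, $x=c_0$ and the $\beta$-edges on $C$ are $c_2c_3,c_4c_5,c_6c_0$. The component of $y$ consists of the path of $c_1\sim c_6$, the edge $c_6c_0$, and $T_{c_0}$. The component of $c_2c_3$ consists of $T_{c_2}$, the edge $c_2c_3$, the path of $c_3\sim c_5$, the edge $c_5c_4$, and $T_{c_4}$. It avoids $y$. In (6) $i=1$, so $q_1=c_2\in\mathrm{Att}$, a contradiction.
- $c_1\sim c_5$ and $c_3\sim c_6$. Take the same rotation. The component of $y$ consists of the path of $c_1\sim c_5$, the edge $c_5c_4$, and $T_{c_4}$. The component of $c_2c_3$ consists of $T_{c_2}$, the edge $c_2c_3$, the path of $c_3\sim c_6$, the edge $c_6c_0$, and $T_{c_0}$. It avoids $y$, and (6) gives $c_2\in\mathrm{Att}$, a contradiction.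

Hence $\ell=5$. $\square$

**Proposition 17.** If $r=3$, then $G$ is cubic.

*Proof.* Suppose not. By Lemma 14 there is a vertex $u$ with $d(u)=2$. Let $e=uv$, and 3-color $G-e$. Then $d(v)=3$, so by (2) we may write $\mathrm{miss}(u)=\{\alpha,\gamma\}$ and $\mathrm{miss}(v)=\{\beta\}$. Let $w\ne v$ be the other neighbor of $u$; $uw$ has color $\beta$. By Lemma 16 there are two pentagons
$$C_{\alpha\beta}=u\,v\,a\,b\,w,\qquad C_{\gamma\beta}=u\,v\,a'\,b'\,w,$$
where $va,bw$ have color $\alpha$, $va',b'w$ have color $\gamma$, and $ab,a'b'$ have color $\beta$. We destroy the first pentagon by one swap.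

**Step 1: $ab$ and $a'b'$ are different edges.** As $G$ is simple and $va,va'$ have different colors, $a\ne a'$. If $ab=a'b'$, then $a'=b$ and $b'=a$, and $\{u,v,a,b,w\}$ spans the seven edges $uv,va,ab,bw,wu,vb,aw$, more than $3\cdot\frac{5-1}2=6$, a contradiction.

**Step 2: the swap.** Follow the $\beta$- and $\gamma$-edges from $v$, which misses $\beta$: one gets the path $v\,a'\,b'\,w\,u$, which ends at $u$, as $u$ misses $\gamma$. So this path is a whole component of the $\beta/\gamma$-graph, and its $\beta$-edges are $a'b'$ and $uw$. Hence $ab$ lies in another component $D$. Swap $\beta,\gamma$ on $D$. Still $\alpha\in\mathrm{miss}(u)$ and $\beta\in\mathrm{miss}(v)$, and $va,wb$ (color $\alpha$) and $uw$ (color $\beta$) are unchanged.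

**Step 3: the contradiction.** By Lemma 16 the new $(\alpha,\beta)$-cycle through $uv$ has length $5$. It goes from $u$ along $\beta$ to $w$ and along $\alpha$ to $b$, and on the other side it enters $v$ along $\alpha$ from $a$. So it is $u\,v\,a\,b\,w$, and an edge joining $a$ and $b$ has color $\beta$. But $G$ is simple and $ab$ now has color $\gamma$. $\square$

## 10. Regular and not regular

*Proof of Theorem 3.* Let $b=3$ and suppose there is a bad pair. The minimal one has $r\ge3$. By Proposition 13 (for $r\ge4$) and Proposition 17 (for $r=3$), $G$ is $r$-regular, contradicting Lemma 7. So there is no bad pair, and for every $G$ with $\beta(\hat G)\le3$ the choice $r=\lceil\chi'_f(G)\rceil$ gives $\chi'(G)\le\lceil\chi'_f(G)\rceil$. The reverse inequality holds for every graph. $\square$
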